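# Regular maps $\mathbb S^2\times\mathbb S^2\to\mathbb S^4$ have even degree

## 1. Quaternionic modules with a commuting square root of $-1$

Let $R$ be a commutative $\mathbb R$-algebra and write $\mathbb H\otimes R$ for $\mathbb H\otimes_{\mathbb R}R$, in which $R$ is central. The construction on which this lecture turns is the following extra structure on a module.

**Definition 1.** A *commuting square root of $-1$* on a left $\mathbb H\otimes R$-module $M$ is an endomorphism $I\in\operatorname{End}_{\mathbb H\otimes R}(M)$ with $I^2=-1$.

There are now two different square roots of $-1$ acting on $M$: the scalar $i\in\mathbb H$, which does not commute with $j$, and $I$, which commutes with all of $\mathbb H\otimes R$. A module with such an $I$ is the same thing as a left module over $\mathbb H\otimes\mathbb C\otimes R$, where the imaginary unit of $\mathbb C$ acts as $I$.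

Here are three examples.

* On $\mathbb H^n$ (with $R=\mathbb R$), right multiplication $v\mapsto vi$ commutes with the left action of $\mathbb H$ and has square $-1$.
* On $M\oplus M$, for any $M$, put $I(v,w)=(-w,v)$.
* Let $E$ be a complex vector space. On $E\oplus E$ put $i(v,w)=(iv,-iw)$ and $j(v,w)=(-w,v)$. Then $j^2=-1$, $ij(v,w)=(-iw,-iv)$ and $ji(v,w)=(iw,iv)$, so $ij=-ji$ and this is a left $\mathbb H$-space. As a complex space it is $E\oplus\overline E$. The map $I(v,w)=(iv,iw)$ commutes with $i$, and $Ij(v,w)=(-iw,iv)=jI(v,w)$. So $I$ is a commuting square root of $-1$.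

The third example is the general one, and it works for bundles as well. By an $\mathbb H$-bundle we mean a locally trivial bundle of finite-dimensional left $\mathbb H$-spaces. Its Chern classes are those of the underlying complex bundle, where $\mathbb C\subset\mathbb H$ acts by left multiplication. We use the usual rules: $c(E\oplus F)=c(E)c(F)$, naturality, and $c_i(\overline E)=(-1)^ic_i(E)$.

**Lemma 1.** Let $\xi$ be an $\mathbb H$-bundle on a compact Hausdorff space, with an $\mathbb H$-linear bundle endomorphism $I$, $I^2=-1$. Then $\xi\cong E\oplus\overline E$ as complex bundles, where $E=\{v: Iv=iv\}$, and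
$$c_2(\xi)=2c_2(E)-c_1(E)^2. \tag{1}$$

*Proof.* Since $I$ commutes with left multiplication by $i$, the complex-linear map $J=-iI$ satisfies $J^2=(-i)^2I^2=1$. Hence $\xi=\xi^+\oplus\xi^-$, where $\xi^\pm$ is the image of the projection $\frac12(1\pm J)$, a complex subbundle. Now $Jv=\pm v$ means $Iv=\pm iv$, so $\xi^\pm=\{v:Iv=\pm iv\}$ and $E=\xi^+$.

If $v\in\xi^+$, then $I(jv)=jIv=jiv=-i(jv)$, so $j$ maps $\xi^+$ into $\xi^-$. In the same way $j$ maps $\xi^-$ into $\xi^+$. Since $j^2=-1$, the map $j:\xi^+\to\xi^-$ is bijective, and it is antilinear because $ji=-ij$. Thus $\xi^-\cong\overline{\xi^+}$, and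
$$c_2(E\oplus\overline E)=c_2(E)+c_1(E)c_1(\overline E)+c_2(\overline E)=2c_2(E)-c_1(E)^2.\qquad\square$$

Put $X=\mathbb S^2\times\mathbb S^2$, and let $\alpha,\beta\in H^2(X;\mathbb Z)$ be the pullbacks of generators of $H^2(\mathbb S^2;\mathbb Z)$ under the two projections. Then $\alpha^2=\beta^2=0$, the classes $\alpha,\beta$ form a basis of $H^2(X;\mathbb Z)$, and $\alpha\beta$ generates $H^4(X;\mathbb Z)$. So
$$(a\alpha+b\beta)^2=2ab\,\alpha\beta, \tag{2}$$
and by (1) every $\mathbb H$-bundle on $X$ with a commuting square root of $-1$ has even $c_2$.

What is this for? A map from $X$ to $\mathbb S^4=\mathbb{HP}^1$ pulls back a quaternionic line bundle, and $c_2$ of the pullback is the degree of the map up to sign. We shall show that if the map is given by rational functions, then the class of the pulled-back bundle, in a suitable $K_0$, is a combination of classes of bundles with a commuting square root of $-1$. So the degree is even.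

## 2. Degrees of regular maps $\mathbb S^2\times\mathbb S^2\to\mathbb S^4$

Let $\mathbb S^n\subset\mathbb R^{n+1}$ be the unit sphere, viewed as a nonsingular real algebraic set.

**Definition 2.** A map $f:X\to Y$ between real algebraic sets $X\subseteq\mathbb R^n$, $Y\subseteq\mathbb R^m$ is *regular* if $f=(p_1/q,\dots,p_m/q)$ on $X$ for polynomials $p_1,\dots,p_m,q$ on $\mathbb R^n$ with $q$ nowhere zero on $X$. The ring of regular functions $X\to\mathbb R$ is denoted $\mathcal R(X)$.

By passing to a common denominator, a map to $Y\subseteq\mathbb R^m$ is regular exactly when its $m$ components lie in $\mathcal R(X)$. For example, on $\mathbb S^1$ the function $1/(2+x)$ is regular, since $2+x$ does not vanish there.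

The problem, posed in "Algebraic Approximation of Smooth Maps", asks: is there a regular map $\mathbb S^2\times\mathbb S^2\to\mathbb S^4$ of odd topological degree?

Degree $0$ comes from constant maps. Degree $2$ occurs as well. For positive integers $p,q$ with $p$ even, the regular map
$$\psi:\mathbb S^p\times\mathbb S^q\to\mathbb S^{p+q},\qquad \psi(x,y)=(y_0x_0,\dots,y_0x_p,y_1,\dots,y_q)$$
is known to have degree $2$. Let us see this for $p=q=2$. Take a point $(a,y_1,y_2)\in\mathbb S^4$ with $a\in\mathbb R^3$, $a\neq0$. Its preimages have $y_0=\pm|a|$ and $x=\pm a/|a|$ with the same sign, so there are two. Near each one $\psi$ has the smooth local inverse $(a,y_1,y_2)\mapsto(\pm a/|a|,\pm|a|,y_1,y_2)$. The involution $(x,y_0,y_1,y_2)\mapsto(-x,-y_0,y_1,y_2)$ swaps the two preimages and leaves $\psi$ unchanged. On $\mathbb S^2\times\mathbb S^2$ it is the product of the antipodal map (degree $(-1)^3=-1$) and a reflection (degree $-1$), so it preserves orientation. The two preimages therefore count with equal sign, and the degree is $2$ for a suitable choice of orientations. A change of orientation changes only the sign.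

What about degree $1$? Topologically nothing forbids it: collapsing the complement of a small disc gives a continuous $f:X\to\mathbb S^4$ of degree $1$. The sensible first attempt is to approximate. By Stone–Weierstrass there is a polynomial map $F:X\to\mathbb R^5$ uniformly close to $f$, hence nowhere zero, and $F/|F|$ is homotopic to $f$. The attempt stops at exactly one point: $|F|=\sqrt{F_0^2+\dots+F_4^2}$ need not be a regular function. The denominator requires a square root, and the theorem below shows that no other procedure can succeed.

We now state the results. Let $A=\mathbb H\otimes\mathcal R(X)$; its elements are regular functions $X\to\mathbb H$.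

**Definition 3.** For a finitely generated (f.g.) projective left $A$-module $P\cong A^me$, with $e^2=e\in M_m(A)$, let
$$\xi_P=\{(x,v)\in X\times\mathbb H^m: v\,e(x)=v\},$$
where $v$ is a row vector. An $\mathbb H$-bundle on $X$ is *algebraic* if it is isomorphic to some $\xi_P$. The same definitions are used for other real algebraic sets.

An $A$-linear map $A^me\to A^{m'}e'$ is right multiplication by a matrix $a$ over $A$ with $eae'=a$, and $v\mapsto va(x)$ is then an $\mathbb H$-linear bundle map. So $\xi_P$ depends, up to isomorphism, only on $P$, and endomorphisms of $P$ induce endomorphisms of $\xi_P$. Clearly $\xi_{P\oplus P'}\cong\xi_P\oplus\xi_{P'}$, and $\xi_{A^r}$ is trivial of rank $r$.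

**Theorem 2.** Every regular map $\mathbb S^2\times\mathbb S^2\to\mathbb S^4$ has even degree.

So the answer to the question is no.

**Theorem 3.**

1. The set of degrees of regular maps $\mathbb S^2\times\mathbb S^2\to\mathbb S^4$ is exactly $2\mathbb Z$. A continuous map $\mathbb S^2\times\mathbb S^2\to\mathbb S^4$ is homotopic to a regular map if and only if its degree is even, and if and only if it is a uniform limit of regular maps.
2. A topological $\mathbb H$-vector bundle on $\mathbb S^2\times\mathbb S^2$ is algebraic if and only if its $c_2$ is even.

**Theorem 4.** Let $Y=(\mathbb S^2)^k\times(\mathbb S^1)^l$. Every algebraic $\mathbb H$-vector bundle on $Y$ has $c_2\in2H^4(Y;\mathbb Z)$. Hence every regular map $f:Y\to\mathbb S^4$ satisfies $f^*H^4(\mathbb S^4;\mathbb Z)\subseteq2H^4(Y;\mathbb Z)$. In particular $\deg f$ is even if $2k+l=4$.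

## 3. An idempotent matrix on $\mathbb S^4$

The purpose of this section is to turn a regular map into an algebraic bundle whose $c_2$ is the degree. Write $\mathbb S^4=\{(t,q)\in\mathbb R\times\mathbb H:t^2+|q|^2=1\}$ and
$$e(t,q)=\frac12\begin{pmatrix}1+t&q\\ \bar q&1-t\end{pmatrix}. \tag{3}$$
Using $q\bar q=\bar qq=1-t^2$,
$$e^2=\frac14\begin{pmatrix}(1+t)^2+1-t^2&2q\\2\bar q&(1-t)^2+1-t^2\end{pmatrix}=\frac14\begin{pmatrix}2(1+t)&2q\\2\bar q&2(1-t)\end{pmatrix}=e.$$
Let $\eta$ be the $\mathbb H$-bundle on $\mathbb S^4$ with fibre $\mathbb H^2e(t,q)$ at $(t,q)$.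

**Lemma 5.** The bundle $\eta$ is a quaternionic line bundle, and $c_2(\eta)$ generates $H^4(\mathbb S^4;\mathbb Z)$. If $Z$ is a real algebraic set and $f:Z\to\mathbb S^4$ is regular, then $f^*\eta$ is algebraic: $f^*\eta=\xi_P$ with $P=A_Z^2(e\circ f)$, where $A_Z=\mathbb H\otimes\mathcal R(Z)$. If $Z=X$, then $c_2(f^*\eta)=\pm\deg(f)\,\alpha\beta$.

*Proof.* The fibre is the left span of the rows of $e(t,q)$. If $t\ne-1$, the first row is a multiple of $(1,q/(1+t))$. The second row is $\frac12(\bar q,1-t)=\frac12\bar q\,(1,q/(1+t))$, since $|q|^2/(1+t)=1-t$. So the fibre is $\mathbb H\,(1,q/(1+t))$. If $t=-1$, then $q=0$ and the fibre is $\mathbb H\,(0,1)$. The map $(t,q)\mapsto q/(1+t)$ is stereographic projection, a bijection from $\mathbb S^4\setminus\{t=-1\}$ to $\mathbb H$. Hence $(t,q)\mapsto\mathbb H^2e(t,q)$ is a continuous bijection from $\mathbb S^4$ to the space $\mathbb{HP}^1$ of left lines in $\mathbb H^2$. Since $\mathbb S^4$ is compact and $\mathbb{HP}^1$ is Hausdorff, it is a homeomorphism, and under it $\eta$ is the tautological bundle.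

The unit sphere bundle of the tautological bundle consists of pairs (line, unit vector in it), so it is $\mathbb S^7$. The Gysin sequence contains
$$H^0(\mathbb S^4)\xrightarrow{\ \cup\, c_2(\eta)\ }H^4(\mathbb S^4)\to H^4(\mathbb S^7)=0,$$
because $c_2$ of a complex rank-$2$ bundle is its Euler class. So $c_2(\eta)$ generates $H^4(\mathbb S^4;\mathbb Z)$.

If $f$ is regular, its components lie in $\mathcal R(Z)$, so $e\circ f$ is an idempotent in $M_2(A_Z)$, and the fibre of $\xi_P$ at $x$ is $\{v:v\,e(f(x))=v\}=\mathbb H^2e(f(x))$. The last claim is naturality of $c_2$ and the definition of degree. $\square$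

## 4. The bundle of $\psi$, and what complexification alone gives

We compute one case by hand. Take $\psi:X\to\mathbb S^4$ from Section 2, and order the coordinates of $\mathbb R^5$ so that
$$t=y_1,\qquad q=y_2+y_0\,n(x),\qquad n(x)=x_0i+x_1j+x_2k .$$
This may change the orientation of $\mathbb S^4$, hence only the sign of the degree. Since $|x|=1$, we have $n^2=-1$, and $n$ is an element of $A$. It commutes with $q$ and with $\bar q=y_2-y_0n$, hence with all entries of $e\circ\psi$. So if $v(e\circ\psi)=v$, then $(vn)(e\circ\psi)=v(e\circ\psi)n=vn$: right multiplication $I(v)=vn$ is a commuting square root of $-1$ on $P=A^2(e\circ\psi)$. By Lemma 1, $\psi^*\eta\cong E\oplus\overline E$ with $E=\{v:vn=iv\}$ a complex line bundle, and $c_2(\psi^*\eta)=-c_1(E)^2$.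

We find $c_1(E)=a\alpha+b\beta$ by restricting to the two factors.

* Fix $y=(1,0,0)$. Then $t=0$, $q=n$, and the fibre of $\psi^*\eta$ is $\mathbb H(1,n)$. Since $h(1,n)n=hn(1,n)$, the fibre of $E$ at $x$ is $\{h\in\mathbb H:hn(x)=ih\}$. A unit $h$ determines $n=h^{-1}ih$, so the unit sphere bundle of $E$ over $\mathbb S^2$ is $\mathbb S^3$. By the Gysin sequence $H^0(\mathbb S^2)\to H^2(\mathbb S^2)\to H^2(\mathbb S^3)=0$, we get $a=\pm1$.
* Fix $x=(1,0,0)$. Then $n=i$ and $q=y_2+y_0i$ is complex. The quaternions commuting with $i$ are the complex numbers, so the fibre of $E$ is $\{v\in\mathbb C^2:v\,e(t,q)=v\}$. As in Lemma 5 this is the tautological line bundle over $\mathbb{CP}^1$, with unit sphere bundle $\mathbb S^3$. So $b=\pm1$.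

Hence $c_2(\psi^*\eta)=-2ab\,\alpha\beta=\pm2\,\alpha\beta$, in agreement with $\deg\psi=2$.

This suggests a strategy for Theorem 2: given any regular $f$, find a commuting square root of $-1$ on $P=A^2(e\circ f)$. For $\psi$ it came from the visible element $n$. For a general $f$ nothing of the kind is in sight, and a construction that works for all algebraic bundles on all algebraic sets cannot exist. Indeed $\eta$ on $\mathbb S^4$ is algebraic (take $f=\mathrm{id}$ in Lemma 5). If it carried an $I$, then $\eta\cong E\oplus\overline E$ with $E$ a complex line bundle, so $c_2(E)=0$. Also $c_1(E)\in H^2(\mathbb S^4;\mathbb Z)=0$. Then (1) would give $c_2(\eta)=0$, contrary to Lemma 5. So something about $X$ must be used.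

The general construction that does exist is complexification: $P\otimes_{\mathbb R}\mathbb C\cong P\oplus P$, with $I(v,w)=(-w,v)$. It makes $2c_2(\xi_P)$ even, which says nothing. In Grothendieck groups, $2[P]$ is always the class of a module with commuting square root of $-1$, and we want $[P]$ itself to be a combination of such classes.

Passing to classes is what helps. We do not look for an $I$ on the given $P$. We take the subgroup generated by modules that have an $I$, and show that it is the whole group by cutting the ring into pieces. The pieces carry modules that are far from projective, so we work with the Grothendieck group of all f.g. modules and return to projective modules at the end.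

## 5. Good rings

For a left noetherian ring $\Lambda$, let $G_0(\Lambda)$ be the abelian group generated by the classes $[M]$ of f.g. left $\Lambda$-modules, with $[M]=[M']+[M'']$ for each exact sequence $0\to M'\to M\to M''\to0$. Let $K_0(\Lambda)$ be generated by the classes of f.g. projective modules, with $[P\oplus Q]=[P]+[Q]$. For example, $G_0(\mathbb H)=\mathbb Z$, generated by $[\mathbb H]$; and in $G_0(\mathbb R[y]/(y^2))$ the class of the ring itself is $2[\mathbb R]$, by the exact sequence $0\to(y)\to\mathbb R[y]/(y^2)\to\mathbb R\to0$.

We use three standard facts (Bass, *Algebraic K-theory*; Quillen, *Higher algebraic K-theory I*; Weibel, *The K-book*, Ch. II).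

* Localization. If $s\in\Lambda$ is central, $G_0(\Lambda)\to G_0(\Lambda_s)$ is surjective, and its kernel is generated by the classes of f.g. $s$-power-torsion modules. For a central multiplicative set $S$, $G_0(\Lambda)\to G_0(S^{-1}\Lambda)$ is surjective.
* Homotopy invariance. The map $G_0(\Lambda)\to G_0(\Lambda[t])$, $[M]\mapsto[\Lambda[t]\otimes_\Lambda M]$, is an isomorphism (Grothendieck; Quillen §6, Thm 8).
* Resolution. If every f.g. $\Lambda$-module has a finite resolution by f.g. projective modules, then $K_0(\Lambda)\to G_0(\Lambda)$ is an isomorphism.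

From now on the commutative rings $R$ are localizations of f.g. $\mathbb R$-algebras, the zero ring being allowed. They are noetherian, and $\mathbb H\otimes R$ is noetherian, being a f.g. module over its central subring $R$.

**Definition 4.** Let $T(R)\subseteq G_0(\mathbb H\otimes R)$ be the subgroup generated by the classes of f.g. $\mathbb H\otimes R$-modules that admit a commuting square root of $-1$; equivalently, of f.g. $\mathbb H\otimes\mathbb C\otimes R$-modules, viewed as $\mathbb H\otimes R$-modules. The ring $R$ is *good* if $T(R)=G_0(\mathbb H\otimes R)$.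

A word on "equivalently": since $\mathbb H\otimes\mathbb C\otimes R$ is a f.g. module over $\mathbb H\otimes R$, finite generation over either ring means the same.

Goodness is not automatic. Let $K$ be the fraction field of $\mathbb R[x,y]/(x^2+y^2+1)$. In $\mathbb H\otimes K$ we have $(1+xi+yj)(1-xi-yj)=1+x^2+y^2=0$, so this $4$-dimensional central simple algebra is not a division algebra, and $\mathbb H\otimes K\cong M_2(K)$. Its f.g. modules are the $(K^2)^n$, so $G_0=\mathbb Z\,[K^2]$, and $\operatorname{End}((K^2)^n)=M_n(K)$. If $I\in M_n(K)$ has $I^2=-1$ and $n$ is odd, then $\det(I)^2=(-1)^n=-1$, so $-1$ is a square in $K=\mathbb R(x)(y)$, $y^2=-(1+x^2)$. Suppose $(a+by)^2=-1$ with $a,b\in\mathbb R(x)$. Then $2ab=0$ and $a^2-b^2(1+x^2)=-1$. If $b=0$, then $a^2=-1$ in $\mathbb R(x)$, impossible. If $a=0$, then $b^2(1+x^2)=1$, impossible since $1+x^2$ is irreducible in $\mathbb R[x]$ and so not a square in $\mathbb R(x)$. So only even $n$ occur, $T(K)=2\mathbb Z[K^2]$, and $K$ is not good.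

**Lemma 6.**

* (a) If $s\in R$ and both $R/sR$ and $R_s$ are good, then $R$ is good.
* (b) If $R$ is good, so is every localization $S^{-1}R$.
* (c) If $R$ is good, so is $R[t]$.
* (d) If $R$ contains an element $\iota$ with $\iota^2=-1$, then $R$ is good.
* (e) $\mathbb R$ is good, and the zero ring is good.

*Proof.*

**Part (a).** The aim is to lift a presentation of a class from $R_s$ to $R$ together with its operators $I$, and then to handle the error on $R/sR$. Let $x\in G_0(\mathbb H\otimes R)$. Since $R_s$ is good, the image of $x$ in $G_0(\mathbb H\otimes R_s)$ is a sum $\sum\pm[N_k]$ with $N_k$ f.g. over $\mathbb H\otimes\mathbb C\otimes R_s$. Let $M_k\subseteq N_k$ be the $\mathbb H\otimes\mathbb C\otimes R$-submodule spanned by a finite generating set of $N_k$. Localizing the inclusion, $(M_k)_s\to N_k$ is injective, and it is surjective because the image contains the generators. So $(M_k)_s=N_k$.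

The element $x-\sum\pm[M_k]$ maps to $0$ in $G_0(\mathbb H\otimes R_s)$. By localization it is a combination of classes of f.g. $s$-power-torsion modules $M$. Since $M$ is f.g., $s^rM=0$ for some $r$, and the filtration $M\supseteq sM\supseteq\dots\supseteq s^rM=0$ gives $[M]=\sum_i[s^iM/s^{i+1}M]$. Each quotient is a f.g. module over $\mathbb H\otimes R/sR$. Since $R/sR$ is good, its class there is a combination of classes of modules with commuting square root of $-1$, and these may be viewed as $\mathbb H\otimes R$-modules, with the same $I$. So $[M]\in T(R)$. As $[M_k]\in T(R)$ too, $x\in T(R)$.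

**Parts (b) and (c).** Here we push classes forward. The maps $G_0(\mathbb H\otimes R)\to G_0(\mathbb H\otimes S^{-1}R)$ and $G_0(\mathbb H\otimes R)\to G_0(\mathbb H\otimes R[t])$ are surjective, by localization and homotopy invariance. Both are given by base change, and an endomorphism $I$ of $M$ with $I^2=-1$ induces such an endomorphism of the base change. So they map $T(R)=G_0(\mathbb H\otimes R)$ into $T(S^{-1}R)$, respectively $T(R[t])$, which are therefore everything.

**Part (d).** Here every module carries an $I$. Since $R$ is central in $\mathbb H\otimes R$, multiplication by $\iota$ is an $\mathbb H\otimes R$-linear endomorphism with square $-1$ of every module.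

**Part (e).** This is the starting point for what follows. Every f.g. $\mathbb H$-module is some $\mathbb H^n$, and $v\mapsto vi$ serves as $I$. For the zero ring both groups are $0$. $\square$

## 6. The sphere cut along a pair of conjugate lines

Let $B=\mathbb R[x,y,z]/(x^2+y^2+z^2-1)$. Setting $z=1$ in the equation leaves $x^2+y^2=0$: one real point, but two conjugate complex lines through it. Away from the origin on these lines $y/x$ is a square root of $-1$, and this is how part (d) enters.

**Lemma 7.** If $R$ is good, then $B\otimes_{\mathbb R}R$ is good. Consequently $D:=B\otimes_{\mathbb R}B$ is good.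

*Proof.* We apply Lemma 6(a) to $B\otimes R$ with $s=1-z$.

**Step 1: the localization at $1-z$.** We show that stereographic projection makes it a localization of a polynomial ring. In $B_s$ put $u=x/(1-z)$, $v=y/(1-z)$. Then
$$u^2+v^2=\frac{1-z^2}{(1-z)^2}=\frac{1+z}{1-z},\qquad 1+u^2+v^2=\frac{2}{1-z},$$
so $1+u^2+v^2$ is a unit in $B_s$, and we get a homomorphism $\mathbb R[u,v]_{1+u^2+v^2}\to B_s$. In the other direction, with $w=1+u^2+v^2$, send
$$x\mapsto \frac{2u}w,\qquad y\mapsto\frac{2v}w,\qquad z\mapsto1-\frac2w .$$
This respects the relation, since $\frac{4(w-1)}{w^2}+1-\frac4w+\frac4{w^2}=1$, and $1-z\mapsto2/w$ is a unit. The two homomorphisms are inverse to each other by the formulas just given: $1-z=2/w$, $x=u(1-z)$, $y=v(1-z)$. So $B_s\otimes R$ is a localization of $R[u,v]$, and it is good by Lemma 6(c), applied twice, and (b).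

**Step 2: the quotient by $1-z$.** We show that it is good by cutting it twice more. It is
$$C:=(B/sB)\otimes R=R[x,y]/(x^2+y^2).$$
Apply (a) to $C$ with the element $x$. In $C_x$ we have $(y/x)^2=-1$, so $C_x$ is good by (d). The quotient is $C/xC=R[y]/(y^2)$. Apply (a) to it with the element $y$: its quotient by $y$ is $R$, which is good, and its localization at $y$ is the zero ring, because $y$ is nilpotent. So $C/xC$ is good, and hence $C$ is good.

By (a), $B\otimes R$ is good. Since $\mathbb R$ is good, so is $B=B\otimes\mathbb R$, and then so is $B\otimes B$. $\square$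

Compare with the ring behind the example in Section 5: $\mathbb R[x,y]/(x^2+y^2+1)$ has the localization $K$, which is not good, so by Lemma 6(b) that ring is not good. The equation $x^2+y^2=0$, and not merely the absence of real points away from the origin, is what makes $C$ good.

## 7. From f.g. modules back to projective modules

**Lemma 8.** $\mathcal R(X)$ is a localization of $D$. It is good, and it is regular of global dimension $\le4$.

*Proof.*

**Step 1: $\mathcal R(X)$ is a localization of $D$.** For this we need that an element of $D$ which vanishes as a function on $X$ is zero. The ring $B$ is free over $\mathbb R[x,y]$ with basis $1,z$, so every element of $D$ is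
$$a+bz+cz'+dzz'\qquad\text{with } a,b,c,d\in\mathbb R[x,y,x',y'].$$
Suppose it vanishes on $X$. Over a point $(x,y,x',y')$ of the product of the two open unit discs, $z=\pm\sqrt{1-x^2-y^2}\neq0$ and $z'=\pm\sqrt{1-x'^2-y'^2}\ne0$ may take all four combinations of signs. Averaging the four equations against the characters of the sign group gives $a=bz=cz'=dzz'=0$ at this point, so $a=b=c=d=0$ there. These polynomials vanish on a nonempty open subset of $\mathbb R^4$, so they are zero.

Let $S$ be the set of elements of $D$ without zeros on $X$. By Definition 2 every element of $\mathcal R(X)$ is a fraction $p/q$ with $q\in S$, and $p/q$ is the zero function only if $p$ is zero on $X$, hence $p=0$ in $D$. So $\mathcal R(X)=S^{-1}D$.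

**Step 2: goodness and regularity.** By Lemma 7 and Lemma 6(b), $\mathcal R(X)$ is good. In $B$ the partial derivatives $2x,2y,2z$ of the defining equation generate the unit ideal, because $x\cdot x+y\cdot y+z\cdot z=1$. By the Jacobian criterion $B$ is smooth over $\mathbb R$ of relative dimension $2$, so $D=B\otimes B$ is smooth of relative dimension $4$. Hence $D$ and its localization $\mathcal R(X)$ are regular of dimension $\le4$, and a regular noetherian ring of dimension at most $4$ has global dimension at most $4$. $\square$

The next lemma lets us use the resolution theorem. We state it for a general commutative ring, because we shall need it also for other spaces.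

**Lemma 9.** Let $\mathcal R$ be a commutative noetherian $\mathbb R$-algebra of finite global dimension, and let $\Lambda=\mathbb H\otimes\mathcal R$ or $\Lambda=\mathbb H\otimes\mathbb C\otimes\mathcal R$. Every f.g. $\Lambda$-module has a finite resolution by f.g. projective $\Lambda$-modules.

*Proof.* Let $d$ be the global dimension of $\mathcal R$, and let $M$ be a f.g. $\Lambda$-module.

**Step 1: a syzygy that is projective over $\mathcal R$.** Since $\Lambda$ is noetherian, there is an exact sequence $0\to N\to F_{d-1}\to\dots\to F_0\to M\to0$ with f.g. free $\Lambda$-modules $F_i$ (if $d=0$, put $N=M$). The $F_i$ are free over $\mathcal R$, and $\mathcal R$ has global dimension $d$, so $N$ is f.g. projective over $\mathcal R$.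

**Step 2: $N$ is projective over $\Lambda$.** We average an $\mathcal R$-linear splitting over a finite group. The algebra $\Lambda$ is a quotient of a group ring $\mathcal R[\Gamma]$, with $\Gamma=Q_8=\{\pm1,\pm i,\pm j,\pm k\}$ in the first case, and $\Gamma=Q_8\times\mathbb Z/4$ in the second, a generator of $\mathbb Z/4$ going to the imaginary unit of $\mathbb C$. So $\Gamma$ acts on every $\Lambda$-module, and an $\mathcal R$-linear map between $\Lambda$-modules is $\Lambda$-linear as soon as it is $\Gamma$-equivariant. Choose a $\Lambda$-linear surjection $\pi:F\to N$ with $F$ f.g. free, and an $\mathcal R$-linear section $\sigma$ of $\pi$, which exists by Step 1. Put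
$$\tilde\sigma=\frac1{|\Gamma|}\sum_{\gamma\in\Gamma}\gamma\,\sigma\,\gamma^{-1}.$$
It is $\mathcal R$-linear, since $\mathcal R$ is central. It is $\Gamma$-equivariant, since $\delta\tilde\sigma\delta^{-1}=\tilde\sigma$ for $\delta\in\Gamma$ by reindexing the sum. And $\pi\gamma\sigma\gamma^{-1}=\gamma\pi\sigma\gamma^{-1}=1$ for each $\gamma$, so $\pi\tilde\sigma=1$. Hence $N$ is a direct summand of $F$ as a $\Lambda$-module. $\square$

**Proposition 10.** Let $\mathcal R$ be good and of finite global dimension, and let $A=\mathbb H\otimes\mathcal R$. Then $K_0(A)$ is generated by the classes of f.g. projective $A$-modules $P$ that admit $I\in\operatorname{End}_A(P)$ with $I^2=-1$.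

*Proof.* By Lemma 9 for $\Lambda=A$ and the resolution theorem, $K_0(A)\to G_0(A)$ is an isomorphism. Since $\mathcal R$ is good, $G_0(A)$ is generated by the classes of f.g. $\mathbb H\otimes\mathbb C\otimes\mathcal R$-modules $M$. By Lemma 9 for $\Lambda=\mathbb H\otimes\mathbb C\otimes\mathcal R$, each of these has a finite resolution
$$0\to P_r\to\dots\to P_0\to M\to0$$
by f.g. projective $\mathbb H\otimes\mathbb C\otimes\mathcal R$-modules, so $[M]=\sum(-1)^i[P_i]$ in $G_0(A)$. As $\mathbb H\otimes\mathbb C\otimes\mathcal R$ is free of rank $2$ over $A$, each $P_i$ is f.g. projective over $A$, and it carries a commuting square root of $-1$. So the classes $[P_i]\in K_0(A)$ generate. $\square$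

Note what the two resolutions do. The first identifies $K_0$ with $G_0$, so that the cutting of Section 5 applies. The second is taken over $\mathbb H\otimes\mathbb C\otimes\mathcal R$, so that its terms keep the operator $I$.

## 8. The parity of $c_2$

**Proposition 11.** Let $Z$ be a compact real algebraic set such that $\mathcal R(Z)$ is good and of finite global dimension and $H^2(Z;\mathbb Z)$ is torsion free. For every f.g. projective $\mathbb H\otimes\mathcal R(Z)$-module $P$, the class $c_2(\xi_P)$ lies in the subgroup of $H^4(Z;\mathbb Z)$ generated by $2H^4(Z;\mathbb Z)$ and the squares $c^2$, $c\in H^2(Z;\mathbb Z)$.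

*Proof.*

**Step 1: $c_2$ is additive.** This is needed in order to pass to $K_0$. If $\xi$ is an $\mathbb H$-bundle on $Z$, left multiplication by $j$ is an antilinear automorphism, so $\xi\cong\overline\xi$ and $c_1(\xi)=-c_1(\xi)$. Since $H^2(Z;\mathbb Z)$ is torsion free, $c_1(\xi)=0$. Hence $c_2(\xi\oplus\xi')=c_2(\xi)+c_1(\xi)c_1(\xi')+c_2(\xi')=c_2(\xi)+c_2(\xi')$, and $[P]\mapsto c_2(\xi_P)$ is a homomorphism $K_0(\mathbb H\otimes\mathcal R(Z))\to H^4(Z;\mathbb Z)$.

**Step 2: the generators.** It suffices to treat a set of generators, and by Proposition 10 we may take $P$ with $I\in\operatorname{End}(P)$, $I^2=-1$. Then $I$ induces an $\mathbb H$-linear endomorphism of $\xi_P$ with square $-1$, and Lemma 1 gives $c_2(\xi_P)=2c_2(E)-c_1(E)^2$ for a complex bundle $E$. $\square$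

**Corollary 12.** Every algebraic $\mathbb H$-bundle on $X=\mathbb S^2\times\mathbb S^2$ has $c_2\in2H^4(X;\mathbb Z)$.

*Proof.* Proposition 11 applies by Lemma 8, since $H^2(X;\mathbb Z)\cong\mathbb Z^2$. By (2) all squares of classes in $H^2(X;\mathbb Z)$ are in $2H^4(X;\mathbb Z)$. $\square$

**Proof of Theorem 2.** Let $f:X\to\mathbb S^4$ be regular. By Lemma 5, $f^*\eta$ is algebraic, with $c_2(f^*\eta)=\pm\deg(f)\,\alpha\beta$. By Corollary 12 this is even, and $\alpha\beta$ generates $H^4(X;\mathbb Z)\cong\mathbb Z$. So $\deg f$ is even. $\blacksquare$

It is instructive to see where the argument refuses to apply to $\mathbb S^4$ itself, whose identity map has degree $1$. Let $B_4=\mathbb R[x_1,\dots,x_4,z]/(\sum x_i^2+z^2-1)$. As in Step 1 of Lemma 7, $(B_4)_{1-z}=\mathbb R[u_1,\dots,u_4]_{1+\sum u_i^2}$ is good. As in Lemma 8 (with the basis $1,z$ over $\mathbb R[x_1,\dots,x_4]$), $\mathcal R(\mathbb S^4)$ is a localization of $B_4$, regular of dimension $\le4$. If $B_4/(1-z)=\mathbb R[x_1,\dots,x_4]/(\sum x_i^2)$ were good, then so would be $B_4$ and $\mathcal R(\mathbb S^4)$. Since $H^2(\mathbb S^4;\mathbb Z)=0$,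 Proposition 11 would then give $c_2(\eta)\in2H^4(\mathbb S^4;\mathbb Z)$, contrary to Lemma 5. So the cone $\sum_{i=1}^4x_i^2=0$ is not good. For $\mathbb S^2$ the corresponding cone is the pair of lines $x^2+y^2=0$, which is good.

## 9. Every even degree, and uniform approximation

We prove part 1 of Theorem 3.

**Step 1: all even degrees occur.** We precompose $\psi$ with regular self-maps of $\mathbb S^2$. For $k\ge1$ and $(x,y,z)\in\mathbb S^2$ put $w=x+iy$ and
$$\varphi_k(w,z)=\left(\frac{2w^k}{(1+z)^k+(1-z)^k},\ \frac{(1+z)^k-(1-z)^k}{(1+z)^k+(1-z)^k}\right)\in\mathbb C\times\mathbb R.$$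
The denominator is positive on $\mathbb S^2$, because $1\pm z\ge0$ are not both zero. Since $|w|^{2k}=(1-z^2)^k=(1+z)^k(1-z)^k$,
$$4|w|^{2k}+\bigl((1+z)^k-(1-z)^k\bigr)^2=\bigl((1+z)^k+(1-z)^k\bigr)^2,$$
so the image lies in $\mathbb S^2$. In the stereographic coordinate $\zeta=w/(1-z)$ the image point has coordinate
$$\frac{2w^k}{\bigl((1+z)^k+(1-z)^k\bigr)-\bigl((1+z)^k-(1-z)^k\bigr)}=\frac{2w^k}{2(1-z)^k}=\zeta^k,$$
and the pole $z=1$ goes to itself. So $\varphi_k$ is $\zeta\mapsto\zeta^k$ on the Riemann sphere, of degree $k$. Precomposing with the reflection $w\mapsto\overline w$ gives a regular map of degree $-k$. If $\varphi$ is one of these maps, $\psi\circ(\varphi\times\mathrm{id})$ is regular of degree $2\deg\varphi$. Together with constants we obtain all even degrees, and by Theorem 2 no others.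

**Step 2: homotopy.** We pass from degrees to homotopy classes. By Hopf's theorem, two maps from the closed connected oriented $4$-manifold $X$ to $\mathbb S^4$ are homotopic if and only if they have the same degree. A map of even degree is therefore homotopic to a regular map from Step 1. A map homotopic to a regular one has even degree by Theorem 2.

**Step 3: uniform limits have even degree.** This is the easy direction of the approximation statement. If $|f-g|<2$ everywhere, then $(1-\tau)f+\tau g$ is never zero for $0\le\tau\le1$, and normalizing it gives a homotopy from $f$ to $g$ in $\mathbb S^4$. So a uniform limit of regular maps is homotopic to a regular map, and has even degree.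

**Step 4: maps of even degree are uniform limits.** The square root that stopped us in Section 2 can now be avoided, because a regular map homotopic to $f$ is available. We approximate matrices instead of vectors. For a quaternionic matrix $M$ let $M^*$ be its conjugate transpose. On row vectors use $\langle v,w\rangle=vw^*$. For a hermitian matrix $p$ (that is, $p^*=p$), $\langle vp,w\rangle=\langle v,wp\rangle$. So a hermitian idempotent $p$ is the orthogonal projection with image the orthogonal complement of $\ker(v\mapsto vp)$, and it is determined by this kernel. We need two facts about $2\times2$ matrices.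

*Fact A.* Let $M\in M_2(\mathbb H)$ be nonzero, with both rows in one left line $\mathbb Hr$, $rr^*=1$. Then $MM^*/\operatorname{tr}(MM^*)$ is a hermitian idempotent of trace $1$ with the same kernel as $v\mapsto vM$. Indeed $M=cr$ with a column $c\ne0$, so $MM^*=crr^*c^*=cc^*$, with trace $\sum|c_i|^2=c^*c$, a positive real number. Then $(cc^*)^2=c(c^*c)c^*=(c^*c)\,cc^*$, so $cc^*/(c^*c)$ is idempotent; it is hermitian of trace $1$. Finally $v\,cc^*=0$ if and only if $vc=0$, if and only if $vcr=0$.

*Fact B.* A hermitian idempotent of trace $1$ in $M_2(\mathbb H)$ equals $e(t,q)$ for a unique $(t,q)\in\mathbb S^4$. Its diagonal entries are real with sum $1$, so they are $\frac12(1\pm t)$ with $t\in\mathbb R$, and the off-diagonal entries are $\frac12q,\frac12\bar q$. The upper left entry of $e^2=e$ reads $\frac14(1+t)^2+\frac14|q|^2=\frac12(1+t)$, that is, $|q|^2=(1+t)(1-t)$.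

Let $f$ have even degree, and let $g$ be regular and homotopic to $f$, by Step 2. Put $e_f=e\circ f$, $e_g=e\circ g$. Since $f\simeq g$, there is an isomorphism $\theta:f^*\eta\to g^*\eta$ of $\mathbb H$-bundles. The map $v\mapsto\theta(ve_f(x))\in\mathbb H^2e_g(x)\subset\mathbb H^2$ is left $\mathbb H$-linear in $v\in\mathbb H^2$, so it is right multiplication by a matrix $F(x)$, continuous in $x$. Its values lie in the fibre of $g^*\eta$, so $Fe_g=F$. Its kernel is that of $v\mapsto ve_f$, and $F$ is nowhere zero. By Fact A, $FF^*/\operatorname{tr}(FF^*)$ is the hermitian idempotent with the same kernel as $e_f$; since $e_f$ is hermitian,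
$$\frac{FF^*}{\operatorname{tr}(FF^*)}=e_f.$$

By Stone–Weierstrass choose $F_1$ with polynomial entries uniformly close to $F$ on $X$, and put $G=F_1e_g$. Its entries are regular, it is uniformly close to $Fe_g=F$, and its rows lie in the fibres $\mathbb H^2e_g(x)$, which are lines. Since $X$ is compact and $F$ has no zeros, $G$ has no zeros if the approximation is close enough. By Facts A and B, $GG^*/\operatorname{tr}(GG^*)=e\circ h$ for a map $h:X\to\mathbb S^4$. The function $\operatorname{tr}(GG^*)$ is regular and positive, and the components of $h$ are read off from the entries by $t=2p_{11}-1$, $q=2p_{12}$, so $h$ is regular. The map $M\mapsto MM^*/\operatorname{tr}(MM^*)$ is uniformly continuous on a compact neighborhood of $F(X)$ that does not contain $0$. So $e\circ h$ is uniformly close to $e\circ f$, and by the same formulas for $t,q$ the regular map $h$ is uniformly close to $f$. This proves part 1 of Theorem 3.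

## 10. Quaternionic bundles on $\mathbb S^2\times\mathbb S^2$ with even $c_2$

We prove part 2 of Theorem 3. If $\xi$ is algebraic, $c_2(\xi)$ is even by Corollary 12. Conversely, let $\xi$ be an $\mathbb H$-bundle of rank $r$ with $c_2(\xi)$ even. If $r=0$, then $\xi=\xi_0$ is the bundle of the zero module. Let $r\ge1$.

**Step 1: reduction to line bundles.** The aim is to split off trivial summands. A bundle of $\mathbb H$-rank $m\ge2$ has real rank $4m>4=\dim X$, so it has a nowhere zero section. The section spans a trivial $\mathbb H$-line subbundle, which has a complement with respect to a quaternionic inner product. Repeating this, $\xi\cong\lambda\oplus\text{(trivial of rank }r-1)$ with $\lambda$ of rank $1$, and $c_2(\lambda)=c_2(\xi)$.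

**Step 2: $\lambda$ is a pullback of $\eta$.** Since $X$ is compact, $\lambda$ is a subbundle of a trivial bundle $X\times\mathbb H^N$, with $N\ge2$. Sending $x$ to the line $\lambda_x$ gives a map $X\to\mathbb{HP}^{N-1}$ that pulls the tautological bundle back to $\lambda$. The space $\mathbb{HP}^{N-1}$ is obtained from $\mathbb{HP}^1$ by attaching cells of dimension $8,12,\dots$, and $X$ is a CW complex of dimension $4$. So the map is homotopic to one into $\mathbb{HP}^1=\mathbb S^4$, and $\lambda\cong f^*\eta$ for some continuous $f:X\to\mathbb S^4$.

**Step 3: $f$ may be taken regular.** By Lemma 5 for $\eta$ and naturality, $c_2(\lambda)=\pm\deg(f)\,\alpha\beta$, so $\deg f$ is even. By part 1 there is a regular map homotopic to $f$, and replacing $f$ by it does not change the isomorphism class of $f^*\eta$. Then $\lambda\cong\xi_P$ with $P=A^2(e\circ f)$, by Lemma 5, and $\xi\cong\xi_{P\oplus A^{r-1}}$ is algebraic. $\blacksquare$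

## 11. Products of $2$-spheres and circles

We prove Theorem 4. Let $Y=(\mathbb S^2)^k\times(\mathbb S^1)^l$ and $B_1=\mathbb R[x,z]/(x^2+z^2-1)$.

**Step 1: if $R$ is good, so is $B_1\otimes R$.** This is the analogue of Lemma 7 for the circle. Apply Lemma 6(a) with $s=1-z$. In the localization put $u=x/(1-z)$; then $u^2=\frac{1+z}{1-z}$ and $1+u^2=\frac2{1-z}$. As in Lemma 7, with inverse $x\mapsto2u/(1+u^2)$, $z\mapsto1-2/(1+u^2)$, the localization is $R[u]_{1+u^2}$, which is good by Lemma 6(c) and (b). The quotient is $R[x]/(x^2)$. It is good by (a) with the element $x$: its quotient by $x$ is $R$, and its localization at $x$ is zero.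

Starting from $\mathbb R$ and applying this and Lemma 7, we find that $D_Y:=B^{\otimes k}\otimes B_1^{\otimes l}$ is good.

**Step 2: $\mathcal R(Y)$ is good and regular of global dimension $\le2k+l$.** This puts us in the situation of Proposition 11. Let $z_1,\dots,z_{k+l}$ be the variables of type $z$ of the factors. Then $D_Y$ is free over the polynomial ring in the remaining $2k+l$ variables, with basis the squarefree products $z_J=\prod_{m\in J}z_m$. Suppose $\sum_Ja_Jz_J$ vanishes on $Y$. Over a point of the product of the open unit discs (respectively open intervals) the $z_m$ are nonzero and take all combinations of signs, so each $a_Jz_J$, and hence each $a_J$, vanishes there. A polynomial that vanishes on a nonempty open set is zero, so all $a_J=0$. Hence $D_Y$ embeds in the functions on $Y$, and $\mathcal R(Y)$ is the localization of $D_Y$ at the elements without zeros on $Y$. It is good by Lemma 6(b). The ideals $(x,y,z)\subset B$ and $(x,z)\subset B_1$ are unit ideals, so by the Jacobian criterion $D_Y$ is smooth over $\mathbb R$ of relative dimension $2k+l$, and $\mathcal R(Y)$ is regular of dimension, hence global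 dimension, at most $2k+l$.

**Step 3: squares in $H^2(Y;\mathbb Z)$ are even.** Given this, Proposition 11 yields $c_2\in2H^4(Y;\mathbb Z)$. By the Künneth theorem $H^*(Y;\mathbb Z)$ is torsion free, and $H^2(Y;\mathbb Z)$ has a basis $(\beta_i)$ consisting of the generators of $H^2$ of the factors $\mathbb S^2$ and the products $\theta_j\theta_m$ ($j<m$) of the generators of $H^1$ of the factors $\mathbb S^1$. Classes of degree $2$ commute. Moreover $\beta_i^2=0$: for the first kind because $H^4(\mathbb S^2;\mathbb Z)=0$, for the second because $\theta_j^2=0$ and so $(\theta_j\theta_m)^2=-\theta_j^2\theta_m^2=0$. Hence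
$$\Bigl(\sum_ia_i\beta_i\Bigr)^2=2\sum_{i<i'}a_ia_{i'}\,\beta_i\beta_{i'}\in2H^4(Y;\mathbb Z).$$
So every algebraic $\mathbb H$-bundle on $Y$ has $c_2\in2H^4(Y;\mathbb Z)$.

**Step 4: regular maps.** We translate back to maps. Let $f:Y\to\mathbb S^4$ be regular. By Lemma 5 the bundle $f^*\eta$ is algebraic, so $f^*c_2(\eta)=c_2(f^*\eta)\in2H^4(Y;\mathbb Z)$. Since $c_2(\eta)$ generates $H^4(\mathbb S^4;\mathbb Z)$, we get $f^*H^4(\mathbb S^4;\mathbb Z)\subseteq2H^4(Y;\mathbb Z)$. If $2k+l=4$, then $Y$ is a closed connected oriented $4$-manifold, $H^4(Y;\mathbb Z)\cong\mathbb Z$, and $\deg f$ is even. $\blacksquare$
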